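# Abelian complements to the nilradical for compact complex solvmanifolds

## 1. When the quotient by the nilradical has dimension at most one

A compact complex solvmanifold is a compact complex manifold $G/\Gamma$, where $G$ is a connected complex solvable Lie group and $\Gamma\subset G$ is a cocompact discrete subgroup. We take $\dim_{\mathbf C}G\ge 1$. The question is how far the existence of $\Gamma$ forces $G$ to split.

**Definition (Chevalley group).** Following Nakamura, a connected complex solvable Lie group $G$ is called Chevalley if its Lie algebra is a vector space direct sum $\mathfrak g=A\oplus N$ of two Lie subalgebras with $A$ abelian, $N$ nilpotent and $[A,N]\subset N$.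

In such a decomposition $N$ is an ideal, since $[\mathfrak g,N]\subset[A,N]+[N,N]\subset N$. Hence $N$ lies in the nilradical $\mathfrak n$, the largest nilpotent ideal of $\mathfrak g$.

The question, posed as open for general dimension in "On Classification of Compact Complex Solvmanifolds" (http://math.ucr.edu/~zguan/ccs.pdf), is the following. Suppose $M=G/\Gamma$ as above carries a holomorphic symplectic structure: a closed 2-form $\omega$ representing a class in $H^2(M,\mathbf R)$, nondegenerate at every point and lying in $H^{2,0}(M)+H^{0,2}(M)$. Must $G$ be Chevalley, for every such $M$ and every presentation $M=G/\Gamma$?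

**Easy case.** If $\dim_{\mathbf C}\mathfrak g/\mathfrak n\le 1$, then $G$ is Chevalley. If $\mathfrak g=\mathfrak n$, take $A=0$, $N=\mathfrak n$. If $\dim\mathfrak g/\mathfrak n=1$, take any $X\notin\mathfrak n$ and put $A=\mathbf CX$, $N=\mathfrak n$. A line is an abelian subalgebra, and $[A,\mathfrak n]\subset\mathfrak n$ because $\mathfrak n$ is an ideal. Neither $\Gamma$ nor $\omega$ was used.

**Example 1.** Let $\mathfrak g=\langle X,E_1,E_2\rangle$ with $[X,E_1]=E_1$, $[X,E_2]=-E_2$, so $G=\mathbf C\ltimes\mathbf C^2$, where $v\in \mathbf C$ acts by $\mathrm{diag}(e^v,e^{-v})$. Let $\alpha=(3+\sqrt5)/2$, a unit of norm $1$ in $\mathbf Q(\sqrt5)$. Let $O=\mathbf Z[\alpha]$, with its two embeddings $\sigma_1,\sigma_2$ into $\mathbf R$, extended to $O[i]$ by $i\mapsto i$. Then $\{(\sigma_1(z),\sigma_2(z)):z\in O[i]\}$ is a lattice in $\mathbf C^2$. It is preserved by $\mathrm{diag}(\alpha,\alpha^{-1})$, since $\sigma_2(\alpha)=\alpha^{-1}$, and of course by $e^{\pm2\pi i}=1$. So with $\Lambda=\mathbf Z\log\alpha+\mathbf Z\,2\pi i\subset\mathbf C$, the semidirect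 product of $\Lambda$ with this lattice is a cocompact discrete subgroup of $G$.

What changes when $k=\dim\mathfrak g/\mathfrak n\ge2$? The quotient $\mathfrak g/\mathfrak n$ is abelian, by Lie's theorem, but two lifts $X,Y$ of elements of it only satisfy $[X,Y]\in\mathfrak n$. We may correct them by $n_1,n_2\in\mathfrak n$:
$$[X+n_1,Y+n_2]=[X,Y]+[X,n_2]-[Y,n_1]+[n_1,n_2].$$
Where $X$ or $Y$ acts invertibly on $\mathfrak n$ there is room to cancel. Where all of $\mathfrak g$ acts nilpotently there may be none.

## 2. Three theorems, and a symplectic algebra with no abelian complement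

The answer to the question is yes, and the symplectic form is not needed.

**Theorem 1.** Let $G$ be a connected complex solvable Lie group with a cocompact discrete subgroup $\Gamma$, Lie algebra $\mathfrak g$ and nilradical $\mathfrak n$. Then there is an abelian subalgebra $A$ with $\mathfrak g=A\oplus\mathfrak n$. So $G$ is Chevalley, with $N=\mathfrak n$ a nilpotent ideal. In particular this holds for every presentation $M=G/\Gamma$ of a compact complex solvmanifold with a holomorphic symplectic structure.

**Theorem 2.** In Theorem 1, $A$ can be chosen so that $\mathrm{ad}_{\mathfrak g}A$ is simultaneously diagonalizable and $A$ lies in the center of a Cartan subalgebra.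

**Theorem 3.** For a simply connected complex solvable $G$ the following are equivalent:

* (a) $G$ has a cocompact discrete subgroup.
* (b) $\mathfrak g=A\oplus\mathfrak n$ with $\mathfrak n$ the nilradical, $A$ an abelian subalgebra, $\mathrm{ad}_{\mathfrak g}A$ diagonalizable, and there are a rational form $\mathfrak n_{\mathbf Q}$ of the real Lie algebra $\mathfrak n$ and a lattice $\Lambda\subset A$ such that for all $v\in\Lambda$, $e^{\mathrm{ad}\,v}|_{\mathfrak n}$ preserves $\mathfrak n_{\mathbf Q}$ with characteristic polynomial on $\mathfrak n_{\mathbf Q}$ in $\mathbf Z[s]$.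

In this case $G\cong A\ltimes N$, where $N=\exp\mathfrak n$, contains a split cocompact discrete subgroup $\Lambda\ltimes\Gamma_1$.

A **rational form** of a real Lie algebra $\mathfrak h$ is a $\mathbf Q$-subalgebra $\mathfrak h_{\mathbf Q}$ with $\mathfrak h_{\mathbf Q}\otimes_{\mathbf Q}\mathbf R=\mathfrak h$. For a complex Lie algebra we always mean a rational form of the underlying real one, and it need not know about multiplication by $i$. For instance $\mathbf Q+\mathbf Q\,\pi i$ is a rational form of $\mathbf C$, and multiplication by $i$ is not given by a rational, or even algebraic, matrix in the basis $1,\pi i$.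

The first thing to try is pure Lie algebra: adjust the lifts inside $\mathfrak n$, perhaps using unimodularity (which the existence of $\Gamma$ implies) or the symplectic form. The next example shows that this cannot be enough.

**Example 2.** Let $\mathfrak g=\langle X,Y,Z,U,E_1,\dots,E_4\rangle$ over $\mathbf C$ with nonzero brackets
$$[X,Y]=Z,\quad [X,E_1]=E_1,\quad [X,E_2]=-E_2,\quad [Y,E_3]=E_3,\quad [Y,E_4]=-E_4 .$$
The Jacobi identity holds: $Z$ and $U$ are central, and $\mathrm{ad}X,\mathrm{ad}Y$ commute on $\langle E_i\rangle$, as they must since $[X,Y]=Z$ acts by $0$ there. All traces of $\mathrm{ad}$ vanish, so $\mathfrak g$ is unimodular. With dual forms marked by stars, the form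
$$Z^*\wedge X^*+Y^*\wedge U^*+E_1^*\wedge E_2^*+E_3^*\wedge E_4^*$$
is nondegenerate. It is closed: $dZ^*=-X^*\wedge Y^*$ gives $d(Z^*\wedge X^*)=0$; the forms $Y^*$ and $U^*$ are closed; $dE_1^*=-X^*\wedge E_1^*$ and $dE_2^*=X^*\wedge E_2^*$ give $d(E_1^*\wedge E_2^*)=-X^*\wedge E_1^*\wedge E_2^*-E_1^*\wedge X^*\wedge E_2^*=0$; likewise for $E_3^*\wedge E_4^*$.

An element $aX+bY+\cdots$ has $\mathrm{ad}$-eigenvalues $\pm a,\pm b$ and $0$, so the nilradical is the abelian ideal $\mathfrak n=\langle Z,U,E_1,\dots,E_4\rangle$. For $n_1,n_2\in\mathfrak n$ we have $[X+n_1,Y+n_2]\in Z+\langle E_i\rangle$, which is never $0$. If $\mathfrak g=A\oplus N$ as in the definition of Chevalley, then $N\subset\mathfrak n$, so $A+\mathfrak n=\mathfrak g$ and $A$ contains some $X+n_1$ and $Y+n_2$. These do not commute, a contradiction. So this unimodular symplectic algebra is not Chevalley.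

If Theorem 1 is true, no group with this Lie algebra has a cocompact discrete subgroup. We shall see why by hand in Section 6, and the general proof grows out of that computation.

## 3. Lattices in nilpotent groups and logarithms of algebraic numbers

We list the results that are cited, and derive two consequences.

**Mostow** (Raghunathan, *Discrete subgroups of Lie groups*, Cor. 3.5). In a simply connected solvable Lie group with nilradical $N$ and cocompact discrete subgroup $\Gamma$, the group $\Gamma\cap N$ is cocompact in $N$.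

Hence $\Gamma N/N$ is discrete in $G/N$ (it is clearly cocompact). Indeed, let $\gamma_j\in\Gamma$ with $\gamma_jN\to N$ in $G/N$; pick $n_j\in N$ with $\gamma_jn_j\to1$. Write $n_j=\delta_j\kappa_j$ with $\delta_j\in\Gamma\cap N$ and $\kappa_j$ in a fixed compact subset of $N$. On a subsequence $\kappa_j\to\kappa\in N$, so $\gamma_j\delta_j\to\kappa^{-1}$. As $\Gamma$ is discrete, $\gamma_j\delta_j=\kappa^{-1}\in N$ eventually, so $\gamma_j\in N$. Since every subsequence has such a further subsequence, $\gamma_jN=N$ for all large $j$.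

**Malcev** (Raghunathan, Ch. II). Let $\Delta$ be a cocompact discrete subgroup of a simply connected nilpotent group with Lie algebra $\mathfrak h$. Then $\Delta$ is finitely generated, the $\mathbf Q$-span $\mathbf Q\log\Delta$ is a rational form of $\mathfrak h$, and the $\mathbf Z$-span of $\log\Delta$ is a lattice in $\mathfrak h$. If $\mathfrak h'$ is a subalgebra that is rational for this form, then $\Delta\cap\exp\mathfrak h'$ is cocompact in $\exp\mathfrak h'$. For any rational form $\mathfrak h_{\mathbf Q}$, $\exp\mathfrak h_{\mathbf Q}$ is a group.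

**(D) Discreteness.** Let $\mathfrak h$ be a real nilpotent Lie algebra with rational form $\mathfrak h_{\mathbf Q}$, and let $\exp \mathfrak h$ be its simply connected group. Finitely generated subgroups of $\exp\mathfrak h_{\mathbf Q}$ are discrete in $\exp\mathfrak h$. If $L\subset\mathfrak h_{\mathbf Q}$ is a finitely generated $\mathbf Z$-module, the group $\langle\exp L\rangle$ is discrete.

*Proof.* Choose a faithful representation $\varrho$ of $\mathfrak h_{\mathbf Q}$ by strictly upper triangular rational $m\times m$ matrices (a textbook fact). Since $\exp$ is a homeomorphism from strictly upper triangular to unitriangular real matrices, $\varrho$ induces an isomorphism of $\exp\mathfrak h$ onto a closed subgroup of the real unitriangular group, and $\exp\mathfrak h_{\mathbf Q}$ goes to rational matrices. As set of generators take a finite set together with its inverses, or $\exp L$, which is closed under inverses. In both cases the matrix entries of the generators have a common denominator $h$. For $\exp L$: there is $\delta$ with $\varrho(L)\subset\frac1\delta M_m(\mathbf Z)$,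 and $\varrho(x)^m=0$, so $e^{\varrho(x)}\in\frac1{\delta^m m!}M_m(\mathbf Z)$ for $x\in L$. Conjugation by $\mathrm{diag}(h^m,h^{m-1},\dots,h)$ multiplies the $(i,j)$ entry by $h^{j-i}$, so it makes all these unitriangular generators integral. The generated group is thus conjugate to a subgroup of the integral unitriangular group, hence discrete. $\square$

Now the arithmetic. Let $\overline{\mathbf Q}\subset\mathbf C$ be the algebraic numbers and
$$\mathcal L=\{\ell\in\mathbf C:e^\ell\in\overline{\mathbf Q}\}.$$
This is a $\mathbf Q$-vector space containing $2\pi i$: products and roots of nonzero algebraic numbers are algebraic. Let $\mathcal M$ be the $\overline{\mathbf Q}$-span of $\mathcal L$ in $\mathbf C$.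

**Baker.** $\mathbf Q$-linearly independent elements of $\mathcal L$ are $\overline{\mathbf Q}$-linearly independent. Hence $\overline{\mathbf Q}\otimes_{\mathbf Q}\mathcal L\to\mathcal M$ is an isomorphism.

**Roy** (D. Roy, *Matrices whose coefficients are linear forms in logarithms*, J. Number Theory 41 (1992), 22–47; see also M. Waldschmidt, *Diophantine Approximation on Linear Algebraic Groups*, Grundlehren 326, Ch. 12). Let $B$ be a matrix with entries in the $\overline{\mathbf Q}$-span of $1$ and $\mathcal L$. Let $\varepsilon_1,\dots,\varepsilon_p$ be a $\overline{\mathbf Q}$-basis of the $\overline{\mathbf Q}$-span of its entries and write $B=\sum\varepsilon_iB_i$ with $B_i$ over $\overline{\mathbf Q}$. Let $r_{str}(B)$, the structural rank, be the rank of $\sum X_iB_i$ over $\overline{\mathbf Q}(X_1,\dots,X_p)$. Then $\operatorname{rank}B\ge\frac12r_{str}(B)$.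

Another basis gives an invertible linear substitution of the $X_i$, so $r_{str}$ is well defined. For example, for
$$B=\begin{pmatrix}\log2&\log3\\2\log2&\sqrt2\log3\end{pmatrix}$$
Baker's theorem lets us take $\varepsilon_1=\log2$, $\varepsilon_2=\log3$; the generic determinant is $(\sqrt2-2)X_1X_2\ne0$, so $r_{str}(B)=2$.

**(R) Rank inequality.** If $B$ has entries in $\mathcal M$ and $\psi:\mathcal M\to\mathbf C$ is $\overline{\mathbf Q}$-linear, then $\operatorname{rank}\psi(B)\le2\operatorname{rank}B$, where $\psi$ is applied entrywise.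

*Proof.* $\psi(B)=\sum\psi(\varepsilon_i)B_i$ is the specialization $X_i\mapsto\psi(\varepsilon_i)$ of $\sum X_iB_i$, and specialization does not raise the rank. So $\operatorname{rank}\psi(B)\le r_{str}(B)\le2\operatorname{rank}B$. $\square$

We use one $\psi$ only. Let $\psi_{\mathrm{Re}}$ be the $\overline{\mathbf Q}$-linear extension to $\mathcal M=\overline{\mathbf Q}\otimes_{\mathbf Q}\mathcal L$ of the $\mathbf Q$-linear map $\mathrm{Re}:\mathcal L\to\mathbf R$. Thus $\psi_{\mathrm{Re}}(\beta\ell)=\beta\,\mathrm{Re}\,\ell$ for $\beta\in\overline{\mathbf Q}$, $\ell\in\mathcal L$, and $\psi_{\mathrm{Re}}(2\pi i\beta)=0$. It is not the real part on $\mathcal M$: $\psi_{\mathrm{Re}}(i\log2)=i\log2$. That it is well defined is exactly Baker's theorem.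

**Standing reduction.** Replace $G$ by its universal cover and $\Gamma$ by its preimage, again discrete and cocompact; $\mathfrak g$ and $G/\Gamma$ do not change, and all of Theorems 1 and 2 is about $\mathfrak g$. So from now on $G$ is simply connected. Then connected Lie subgroups of $G$ are closed and simply connected, and $\exp$ is a diffeomorphism on connected nilpotent ones.

## 4. The weights and the lattice $\Lambda$ in $\mathfrak g/\mathfrak n$

The purpose of this section is to translate the existence of $\Gamma$ into arithmetic on $\mathfrak g/\mathfrak n$. Let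
$$\mathfrak a=\mathfrak g/\mathfrak n,\qquad \pi:\mathfrak g\to\mathfrak a,\qquad k=\dim_{\mathbf C}\mathfrak a .$$
If $k=0$ we take $A=0$; from here through Section 9 assume $k\ge1$.

**Weights.** By Lie's theorem there is a chain of ideals $0=\mathfrak g_0\subset\mathfrak g_1\subset\dots\subset\mathfrak g$ with one-dimensional factors, passing through $\mathfrak n$; let $\mu_i$ be the weight of $\mathfrak g$ on $\mathfrak g_i/\mathfrak g_{i-1}$. The set $\bigcap\ker\mu_i=\{y:\mathrm{ad}\,y\text{ nilpotent}\}$ contains $[\mathfrak g,\mathfrak g]$, so it is an ideal; it is nilpotent by Engel; and it contains $\mathfrak n$, because elements of a nilpotent ideal are $\mathrm{ad}$-nilpotent. So it equals $\mathfrak n$. The same argument shows that $\mathfrak n$ is also the nilradical of $\mathfrak g$ as a real Lie algebra, so Mostow's theorem applies to $N=\exp\mathfrak n$.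

Consequently $\mathfrak a$ is abelian, each $\mu_i$ lies in the complex dual $\mathfrak a^*$, and the set $S$ of nonzero weights spans $\mathfrak a^*$ over $\mathbf C$. As $\mathfrak g$ acts trivially on $\mathfrak g/\mathfrak n$, all nonzero weights occur in $\mathfrak n$.

**The lattice.** $G/N$ is simply connected and abelian, so $G/N=\mathfrak a$ as a vector group. By Mostow, $\Gamma_N=\Gamma\cap N$ is cocompact in $N$ and $\Lambda=\Gamma N/N$ is a lattice in $\mathfrak a$, of rank $2k$. Put
$$\Lambda_{\mathbf Q}=\mathbf Q\Lambda\subset\mathfrak a,\qquad\mathfrak n_{\mathbf Q}=\mathbf Q\log\Gamma_N,\qquad N(\mathbf Q)=\exp\mathfrak n_{\mathbf Q}.$$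
A $\mathbf Q$-basis of $\Lambda_{\mathbf Q}$ is an $\mathbf R$-basis of $\mathfrak a$, so $\Lambda_{\mathbf Q}\otimes\mathbf R=\mathfrak a$.

**Integrality.** Let $\gamma\in\Gamma$ lie over $v\in\Lambda$. The action of $G$ on $\mathfrak g_i/\mathfrak g_{i-1}$ is a character $G\to\mathbf C^*$ with differential $\mu_i$; it factors through $G/N=\mathfrak a$, so $\gamma$ acts by $e^{\mu_i(v)}$. On the other hand $\Gamma$ normalizes $\Gamma_N$, so $\mathrm{Ad}(\gamma)$ preserves $\mathfrak n_{\mathbf Q}$ and maps the lattice spanned over $\mathbf Z$ by $\log\Gamma_N$ onto itself. Hence the characteristic polynomial of $\mathrm{Ad}(\gamma)$ on the real space $\mathfrak n$ is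
$$P_v(s)=\prod\bigl(s-e^{\mu_i(v)}\bigr)\bigl(s-\overline{e^{\mu_i(v)}}\bigr)\in\mathbf Z[s],\qquad P_v(0)=\pm1,\tag{1}$$
the product over the weights on $\mathfrak n$ with multiplicity. In particular
$$\mu(\Lambda_{\mathbf Q})\subset\mathcal L\qquad(\mu\in S).\tag{2}$$
In Example 1, $P_{\log\alpha}(s)=(s^2-3s+1)^2$.

## 5. A Cartan subalgebra with a rational form

To exploit the lattice we want to cut away the nonzero weights and keep a nilpotent subalgebra that still maps onto $\mathfrak a$. A Cartan subalgebra does this. The work is in giving it a rational form compatible with $\Lambda_{\mathbf Q}$, because $\Gamma$ itself need not meet the Cartan subgroup in a large group.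

**Step 1: a Cartan subalgebra from one element of $\Gamma$.** For $\mu\in S$ the subgroup $\{v\in\Lambda:\mu(v)\in2\pi i\mathbf Z\}$ has infinite index in $\Lambda$. Otherwise $\mu(\Lambda)\subset i\mathbf R$, so $\mu(\mathfrak a)\subset i\mathbf R$, impossible for a nonzero $\mathbf C$-linear map. So each of these finitely many subgroups lies in a proper $\mathbf Q$-subspace of $\Lambda_{\mathbf Q}$. Finitely many proper subspaces do not cover $\Lambda_{\mathbf Q}$, so there is $\gamma_0\in\Gamma$ with image $v_0\in\Lambda$ such that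
$$e^{\mu(v_0)}\ne1\quad\text{for all }\mu\in S.$$
Let $\mathfrak c$ be the generalized $1$-eigenspace of $\mathrm{Ad}(\gamma_0)$ on $\mathfrak g$, and $\mathfrak m=\mathfrak c\cap\mathfrak n$.

* $\mathfrak c$ is a complex subalgebra, since $\mathrm{Ad}(\gamma_0)$ is an automorphism, so the bracket of generalized eigenspaces for $\alpha$ and $\beta$ lies in the one for $\alpha\beta$. Its dimension is $\#\{i:e^{\mu_i(v_0)}=1\}=\#\{i:\mu_i=0\}$. Since $\mathrm{Ad}(\gamma_0)$ is trivial on $\mathfrak a$, $\pi(\mathfrak c)=\mathfrak a$.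
* $\mathfrak c$ is nilpotent. Put $\mathfrak c_i=\mathfrak c\cap\mathfrak g_i$. If $\mathfrak c_i\ne\mathfrak c_{i-1}$, then $e^{\mu_i(v_0)}=1$, so $\mu_i=0$, so $[\mathfrak g,\mathfrak g_i]\subset\mathfrak g_{i-1}$ and $[\mathfrak c,\mathfrak c_i]\subset\mathfrak c_{i-1}$. If $\mathfrak c_i=\mathfrak c_{i-1}$, then $[\mathfrak c,\mathfrak c_i]\subset\mathfrak c_i=\mathfrak c_{i-1}$.
* The weights of $\mathfrak c$ on $\mathfrak g$ are the $\mu_i\circ\pi|_{\mathfrak c}$. On $\mathfrak c$ itself only the weight $0$ occurs, $\dim\mathfrak c=\#\{i:\mu_i=0\}$ times. So the weights on $\mathfrak g/\mathfrak c$ are the $\mu\circ\pi|_{\mathfrak c}$ with $\mu\ne 0$, and they are nonzero because $\pi(\mathfrak c)=\mathfrak a$. Hence $\mathfrak g/\mathfrak c$ has no nonzero $\mathfrak c$-invariant vector, which says that the normalizer of $\mathfrak c$ in $\mathfrak g$ is $\mathfrak c$.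

Thus $\mathfrak c$ is nilpotent and self-normalizing, i.e. a Cartan subalgebra. With $\mathfrak g_\lambda$ the generalized weight space of $\mathfrak c$ for $\lambda\circ\pi|_{\mathfrak c}$,
$$\mathfrak g=\mathfrak c\oplus\bigoplus_{\lambda\in S}\mathfrak g_\lambda,\qquad\mathfrak g_\lambda\subset\mathfrak n,\qquad\mathfrak n=\mathfrak m\oplus\bigoplus_{\lambda\in S}\mathfrak g_\lambda.\tag{3}$$
Indeed the zero weight space contains $\mathfrak c$ and has the same dimension; $\mathfrak g_\lambda\subset\mathfrak n$ since $\mathfrak c$ acts trivially on $\mathfrak a$; and the third formula follows.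

Let $C=\exp\mathfrak c$, a closed simply connected nilpotent subgroup. Under $G\to\mathfrak a$ we have $\exp y\mapsto\pi(y)$. So $CN=G$ and $C\cap N=\exp\mathfrak m$.

**Step 2: $C$ is its own normalizer.** This will let us recognize elements of $C$. *If $\mathrm{Ad}(g)\mathfrak c=\mathfrak c$, then $g\in C$.* Write $g=c\exp w$ with $c\in C$, $w\in\mathfrak n$. Then $e^{\mathrm{ad}\,w}$ preserves $\mathfrak c$. As $\mathrm{ad}\,w$ is nilpotent, it is a polynomial in $e^{\mathrm{ad}\,w}$ (the logarithm series stops), so $\mathrm{ad}\,w$ preserves $\mathfrak c$. So $w$ normalizes $\mathfrak c$, whence $w\in\mathfrak c$ and $g\in C$. In particular $\gamma_0\in C$.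

**Step 3: conjugating back into $\gamma_0\exp\mathfrak m_{\mathbf Q}$.** The operator $\mathrm{Ad}(\gamma_0)$ on $\mathfrak n$ is rational for $\mathfrak n_{\mathbf Q}$, and $\mathfrak m$ is its generalized $1$-eigenspace. So $\mathfrak m_{\mathbf Q}=\mathfrak m\cap\mathfrak n_{\mathbf Q}$ is a rational form of $\mathfrak m$.

*Claim. For every $\eta\in N(\mathbf Q)$ there is $n\in N(\mathbf Q)$ with $n\gamma_0\eta n^{-1}\in\gamma_0\exp\mathfrak m_{\mathbf Q}$.*

Let $\alpha(n)=\gamma_0^{-1}n\gamma_0$; this preserves $N(\mathbf Q)$, and $n\gamma_0\eta n^{-1}=\gamma_0\,\alpha(n)\eta n^{-1}$. Let $\mathfrak n_{\mathbf Q}=\mathfrak n^{(1)}_{\mathbf Q}\supset\mathfrak n^{(2)}_{\mathbf Q}\supset\cdots$ be the lower central series and $N^{(i)}(\mathbf Q)=\exp\mathfrak n_{\mathbf Q}^{(i)}$. By the Baker–Campbell–Hausdorff formula these are normal subgroups of $N(\mathbf Q)$, commutators of $N(\mathbf Q)$ with $N^{(i)}(\mathbf Q)$ lie in $N^{(i+1)}(\mathbf Q)$, and $\exp$ identifies $N^{(i)}(\mathbf Q)/N^{(i+1)}(\mathbf Q)$ with the $\mathbf Q$-vector space $\mathfrak n_{\mathbf Q}^{(i)}/\mathfrak n_{\mathbf Q}^{(i+1)}$.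

We show by induction on $i$: after replacing $\gamma_0\eta$ by an $N(\mathbf Q)$-conjugate, $\eta=uw$ with $u\in\exp\mathfrak m_{\mathbf Q}$, $w\in N^{(i)}(\mathbf Q)$. For $i=1$ take $u=1$. Suppose it holds for $i$. For $n\in N^{(i)}(\mathbf Q)$,
$$\alpha(n)uwn^{-1}=u\,(u^{-1}\alpha(n)u)\,wn^{-1}\in u\,\alpha(n)wn^{-1}\,N^{(i+1)}(\mathbf Q).$$
In $\mathfrak n_{\mathbf Q}^{(i)}/\mathfrak n_{\mathbf Q}^{(i+1)}$ the element $\alpha(n)wn^{-1}$ becomes $(\alpha-1)n+w$, where $\alpha$ acts as $\mathrm{Ad}(\gamma_0)^{-1}$. By Fitting, this space is the sum of the generalized $1$-eigenspace and a complement on which $\alpha-1$ is invertible. So we can choose $n$ to make $(\alpha-1)n+w$ lie in the generalized $1$-eigenspace, which is the image of $\mathfrak m_{\mathbf Q}\cap\mathfrak n_{\mathbf Q}^{(i)}$. Then $\alpha(n)wn^{-1}\in\exp(m')N^{(i+1)}(\mathbf Q)$ with $m'\in\mathfrak m_{\mathbf Q}\cap\mathfrak n_{\mathbf Q}^{(i)}$, and the conjugated element is $\gamma_0u'w'$ with $u'=u\exp m'\in\exp\mathfrak m_{\mathbf Q}$ and $w'\in N^{(i+1)}(\mathbf Q)$. For large $i$,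 $N^{(i)}(\mathbf Q)=1$. This proves the claim.

**Step 4: enough elements in $C$.** Let $D=\Gamma N(\mathbf Q)\cap C$, a group because $\Gamma$ normalizes $N(\mathbf Q)$. *$D$ maps onto $\Lambda$, and $D\cap N=\exp\mathfrak m_{\mathbf Q}$.*

Since $N(\mathbf Q)\subset N$, $\Gamma N(\mathbf Q)\cap N=\Gamma_NN(\mathbf Q)=N(\mathbf Q)$, and $N(\mathbf Q)\cap\exp\mathfrak m=\exp\mathfrak m_{\mathbf Q}$; this is the second statement. For the first, let $\gamma\in\Gamma$. As $G/N$ is abelian, $\gamma\gamma_0\gamma^{-1}=\gamma_0\eta$ with $\eta\in\Gamma_N$. By Step 3 there is $n\in N(\mathbf Q)$ such that $\gamma'=n\gamma$ satisfies $\gamma'\gamma_0\gamma'^{-1}=\gamma_0u$ with $u\in\exp\mathfrak m_{\mathbf Q}$. So $\mathrm{Ad}(\gamma')\mathfrak c$ is the generalized $1$-eigenspace of $\mathrm{Ad}(\gamma_0u)$. As $\gamma_0u\in C$ and $\mathfrak c$ is nilpotent, $\mathrm{Ad}(\gamma_0u)$ is unipotent on $\mathfrak c$, so this eigenspace contains $\mathfrak c$. By dimension, $\mathrm{Ad}(\gamma')\mathfrak c=\mathfrak c$. By Step 2, $\gamma'\in C$, so $\gamma'\in D$, and it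 has the same image in $\Lambda$ as $\gamma$.

**Step 5: a cocompact discrete subgroup of $C$.** By Malcev, $\Gamma_N\cap\exp\mathfrak m$ is cocompact in $\exp\mathfrak m$, because $\mathfrak m$ is rational, and hence finitely generated. It is contained in $D$. Let $D_1\subset D$ be generated by it and by lifts to $D$ of a $\mathbf Z$-basis of $\Lambda$. Then $D_1$ is a finitely generated nilpotent group, so its subgroup $D_1\cap N$ is finitely generated. As $D_1\cap N\subset\exp\mathfrak m_{\mathbf Q}$, it is discrete by (D). It is cocompact in $C\cap N=\exp\mathfrak m$ since it contains $\Gamma_N\cap\exp\mathfrak m$. The image of $D_1$ in $\mathfrak a=C/(C\cap N)$ is $\Lambda$.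

* $D_1$ is discrete: a sequence in $D_1$ converging to $1$ eventually has trivial image in $\Lambda$, so eventually lies in the discrete group $D_1\cap N$, so is eventually $1$.
* $D_1$ is cocompact in $C$: choose a compact $K_1\subset C$ whose image in $\mathfrak a$ meets every coset of $\Lambda$, and a compact $K_2$ with $\exp\mathfrak m=K_2(D_1\cap N)$. For $c\in C$ there are $d\in D_1$ and $\kappa\in K_1$ with $cd\in\kappa\exp\mathfrak m=\kappa K_2(D_1\cap N)$. So $C=K_1K_2D_1$.

By Malcev, $\mathfrak q=\mathbf Q\log D_1$ (the $\mathbf Q$-span) is a rational form of the real Lie algebra $\mathfrak c$. Since $\pi(\log d)$ is the image of $d$ in $\Lambda$,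
$$\pi(\mathfrak q)=\Lambda_{\mathbf Q}.\tag{4}$$

## 6. The eight-dimensional algebra again: multiplication by $i\sqrt d$ preserves $\Lambda_{\mathbf Q}$

Suppose the algebra $\mathfrak g$ of Example 2 had a group with a cocompact discrete subgroup. Section 5 provides $\mathfrak c$ and $\mathfrak q$. We compute.

**The shape of $\mathfrak c$.** Here $\mathfrak n$ is abelian and $\mathfrak c$ acts on it through $\mathfrak a$, so the zero weight part is $\mathfrak m=\langle Z,U\rangle$. As $\pi(\mathfrak c)=\mathfrak a$, $\mathfrak c$ contains $X'=X+n_1$ and $Y'=Y+n_2$. Their bracket lies in $\mathfrak c\cap\mathfrak n=\langle Z,U\rangle$ and in $Z+\langle E_i\rangle$, so $[X',Y']=Z$. Thus $\mathfrak c=\langle X',Y',Z,U\rangle$ is a complex Heisenberg algebra plus a line, with center $\mathfrak m=\ker\pi|_{\mathfrak c}$. By (4), $V=\mathfrak q/z(\mathfrak q)$ is identified with $\Lambda_{\mathbf Q}$, of dimension $4$, and $W=[\mathfrak q,\mathfrak q]$ is a rational form of $\mathbf CZ$, of dimension $2$. The bracket gives $b:V\times V\to W$.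

**The rational operators compatible with $b$.** Consider pairs $(\varphi,\chi)\in\mathrm{End}V\times\mathrm{End}W$ with $b(\varphi x,y)=b(x,\varphi y)=\chi b(x,y)$. Over $\mathbf R$ multiplication by $i$, acting as $J$ on $V\otimes\mathbf R=\mathfrak a$, is such a pair, because the bracket of $\mathfrak c$ is $\mathbf C$-bilinear. Over $\mathbf C$ we have $V\otimes\mathbf C=V'\oplus V''$ and $W\otimes\mathbf C=W'\oplus W''$ (the $\pm i$ eigenspaces of $J$), with $\dim V'=\dim V''=2$ and $\dim W'=\dim W''=1$. Here $b$ vanishes on $V'\times V''$ and is a nonzero alternating form on each of $V'$, $V''$, with values in $W'$, $W''$. For a pair $(\varphi,\chi)$ over $\mathbf C$ and $x\in V'$, $y\in V''$, $b(\varphi x,y)=\chi b(x,y)=0$, so $\varphi x$ has no $V''$-component. Hence $\varphi$ preserves $V'$, and likewise $V''$. On the two-dimensional $V'$ the identity $b(\varphi x,y)+b(x,\varphi y)=\operatorname{tr}(\varphi|_{V'})\,b(x,y)$ with $b(\varphi x,y)=b(x,\varphi y)$ shows that $\varphi|_{V'}$ is a scalar; likewise on $V''$. Then $\chi$ is determined by $\varphi$.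 So the solution space has dimension at most $2$, and it contains the identity and $J$. Its dimension is $2$, over $\mathbf C$ and therefore over $\mathbf Q$.

**A rational multiple of $J$ squared.** So there is a rational $\varphi\in\mathrm{End}V$ of the form $\varphi=a+cJ$ with $a,c\in\mathbf R$, $c\ne0$. Its trace $4a$ is rational, so we may subtract $a$ and assume $\varphi=cJ$. Then $\varphi^2=-c^2$ is rational, so $d=c^2\in\mathbf Q_{>0}$. Since $V=\Lambda_{\mathbf Q}$, we have shown $i\sqrt d\,\Lambda_{\mathbf Q}\subset\Lambda_{\mathbf Q}$.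

**Baker's theorem finishes.** Let $\mu\in S$, $v\in\Lambda_{\mathbf Q}$, $\ell=\mu(v)$. By (2), $\ell\in\mathcal L$ and $i\sqrt d\,\ell=\mu(i\sqrt d\,v)\in\mathcal L$. If $\ell\ne0$, these two are $\mathbf Q$-linearly independent, since $i\sqrt d$ is not rational, but $\overline{\mathbf Q}$-linearly dependent, contradicting Baker. So $\mu$ vanishes on $\Lambda_{\mathbf Q}$, hence on $\mathfrak a$, contradicting $\mu\ne0$. There is no such $\Gamma$.

The mechanism is clear: noncommutativity inside $\mathfrak c$ ties $i$ to the rational structure by algebraic numbers, while the weights are logarithms, and these two are incompatible. Two things were special. The compatible operators formed a two-dimensional algebra, so $J$ was proportional to a rational operator; and $V$ was $\Lambda_{\mathbf Q}$ itself. In general the algebra of operators is larger and $V$ only maps partially to $\mathfrak a$. What survives is a single nonzero functional $x\in\mathfrak a^*$ with algebraic values on $\Lambda_{\mathbf Q}$ (Section 7), and excluding it needs more than Baker's theorem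 (Section 8).

## 7. The complex structure is algebraic modulo the center

**Proposition B.** Let $\mathfrak u$ be a finite-dimensional complex Lie algebra, $\mathfrak u_{\mathbf Q}$ a rational form of the underlying real Lie algebra, and $p:\mathfrak u\to\mathfrak a$ a surjective $\mathbf C$-linear map with $p(\mathfrak u_{\mathbf Q})=\Lambda_{\mathbf Q}$. Then $p(z(\mathfrak u))=\mathfrak a$, where $z$ denotes the center.

Here $p$ is only linear; we shall use this freedom in the choice of $\mathfrak u$ in Section 10. In this section we prove Proposition B assuming the following statement, which is proved in Section 8 independently of Proposition B.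

**Proposition A.** If $x\in\mathfrak a^*$ and $x(\Lambda_{\mathbf Q})\subset\overline{\mathbf Q}$, then $x=0$.

**Step 1: a commutative algebra attached to the bracket.** Its role is to contain $J$. Let $\mathfrak z=z(\mathfrak u_{\mathbf Q})$, so $\mathfrak z\otimes\mathbf R=z(\mathfrak u)$. Put $V=\mathfrak u_{\mathbf Q}/\mathfrak z$, $W=[\mathfrak u_{\mathbf Q},\mathfrak u_{\mathbf Q}]$, and let $b:V\times V\to W$ be induced by the bracket. Then $b$ is nondegenerate and $b(V,V)$ spans $W$. Let
$$\mathcal E=\{(\varphi,\chi)\in\mathrm{End}V\times\mathrm{End}W:\ b(\varphi x,y)=b(x,\varphi y)=\chi b(x,y)\ \ \forall x,y\in V\}.$$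
It is a $\mathbf Q$-algebra: $b(\varphi_1\varphi_2x,y)=\chi_1b(\varphi_2x,y)=\chi_1\chi_2b(x,y)$, and likewise $b(x,\varphi_1\varphi_2y)=\chi_1\chi_2b(x,y)$. It is commutative: we also have
$$b(\varphi_1\varphi_2x,y)=b(\varphi_2x,\varphi_1y)=\chi_2b(x,\varphi_1y)=\chi_2\chi_1b(x,y),$$
so $\chi_1\chi_2=\chi_2\chi_1$ on the span $W$ of the values of $b$. Then $b((\varphi_1\varphi_2-\varphi_2\varphi_1)x,y)=0$ for all $y$, so $\varphi_1\varphi_2=\varphi_2\varphi_1$ by nondegeneracy. Let $\mathcal P$ be the image of $\mathcal E$ in $\mathrm{End}V$, a commutative finite-dimensional $\mathbf Q$-algebra with unit.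

**Step 2: $J$ gives an algebraic idempotent.** Multiplication by $i$ on $\mathfrak u$ preserves $z(\mathfrak u)=\mathfrak z\otimes\mathbf R$ and $[\mathfrak u,\mathfrak u]=W\otimes\mathbf R$. Because the bracket is $\mathbf C$-bilinear, it satisfies the equations defining $\mathcal E$; these are linear over $\mathbf Q$, so it induces an element of $\mathcal E\otimes\mathbf R$. Hence we get $J\in\mathcal P\otimes\mathbf R$ with $J^2=-1$. In $\mathcal P\otimes\mathbf C$ let
$$e=\tfrac12(1-iJ),\qquad e^2=\tfrac14(1-2iJ-J^2)=\tfrac14(2-2iJ)=e .$$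
The commutative algebra $\mathcal P\otimes\overline{\mathbf Q}$ is a finite product of local algebras with residue field $\overline{\mathbf Q}$ and nilpotent maximal ideals. After $\otimes_{\overline{\mathbf Q}}\mathbf C$ each factor still has a nilpotent ideal with quotient the field $\mathbf C$, so it is still local and its only idempotents are $0$ and $1$. Hence every idempotent of $\mathcal P\otimes\mathbf C$ is a sum of unit elements of factors and lies in $\mathcal P\otimes\overline{\mathbf Q}$. So
$$e\in\mathrm{End}(V\otimes\overline{\mathbf Q}).\tag{5}$$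
This replaces the statement $i\sqrt d\,\Lambda_{\mathbf Q}\subset\Lambda_{\mathbf Q}$ of Section 6. Passing to $V$, i.e. dividing by the center, is essential: with $\mathfrak u=\mathbf C$ and $\mathfrak u_{\mathbf Q}=\mathbf Q+\mathbf Q\pi i$ we have $V=0$, and nothing is said about multiplication by $i$ on $\mathfrak u$.

**Step 3: an algebraic functional.** Suppose $p(z(\mathfrak u))\ne\mathfrak a$. Then $z(\mathfrak u)+\ker p$ is a proper complex subspace of $\mathfrak u$. Let $F\ne0$ be the space of $\mathbf C$-linear $f:\mathfrak u\to\mathbf C$ vanishing on it. Inside $\mathrm{Hom}_{\mathbf Q}(\mathfrak u_{\mathbf Q},\mathbf C)=\mathrm{Hom}_{\mathbf R}(\mathfrak u,\mathbf C)$ we have $F=F_1\cap F_2$ with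
$$F_1=\{f\in\mathrm{Hom}_{\mathbf Q}(V,\mathbf C):f\circ J=if\}=\{f\in\mathrm{Hom}_{\mathbf Q}(V,\mathbf C):f\circ e=f\},\qquad F_2=\{f:f|_{\ker p}=0\},$$
where in $F_1$ the functional $f$ is extended linearly to $V\otimes\mathbf C$. The two descriptions of $F_1$ agree because $f\circ e=\frac12(f-i\,f\circ J)$ equals $f$ exactly when $f\circ J=if$.

By (5), $F_1$ is defined over $\overline{\mathbf Q}$: it is cut out by linear equations with coefficients in $\overline{\mathbf Q}$. $F_2$ is defined over $\mathbf Q$: since $\Lambda_{\mathbf Q}\otimes\mathbf R=\mathfrak a$, $p$ is the real extension of $\mathfrak u_{\mathbf Q}\to\Lambda_{\mathbf Q}$, so $\ker p=(\ker p\cap\mathfrak u_{\mathbf Q})\otimes\mathbf R$. So $F$ is defined over $\overline{\mathbf Q}$, and being nonzero it contains some $f\ne0$ with $f(\mathfrak u_{\mathbf Q})\subset\overline{\mathbf Q}$. As $f$ is $\mathbf C$-linear and vanishes on $\ker p$, $f=x\circ p$ with $0\ne x\in\mathfrak a^*$, and $x(\Lambda_{\mathbf Q})=f(\mathfrak u_{\mathbf Q})\subset\overline{\mathbf Q}$. This contradicts Proposition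 A. $\square$

## 8. No functional in $\mathfrak a^*$ is algebraic on $\Lambda_{\mathbf Q}$

For $k=1$ Proposition A is again Baker's theorem. Let $\Lambda_{\mathbf Q}=\mathbf Qv_1+\mathbf Qv_2$, $\mu\in S$, and $x=c\mu$ with $c\ne0$. Then $\beta=x(v_2)/x(v_1)=\mu(v_2)/\mu(v_1)$ would be algebraic. It is not rational, since $v_1,v_2$ are independent over $\mathbf Q$ and $\mu$ is injective. So $\mu(v_1)$ and $\mu(v_2)=\beta\mu(v_1)$ are $\mathbf Q$-independent elements of $\mathcal L$ that are $\overline{\mathbf Q}$-dependent, which Baker forbids.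

For $k\ge2$ this stops. We have $x=\sum c_j\lambda_j$ with weights $\lambda_j$ and unknown complex $c_j$. Eliminating the $c_j$ now gives vanishing determinants, i.e. polynomial relations of degree $\ge2$ among logarithms, and Baker's theorem concerns only linear ones. The relation is, however, a statement about the rank of a matrix of logarithms, and that is what (R) controls. The key observation is that taking real parts doubles the rank: $\mathbf C$-linear functionals span a space of dimension $k$, but their real parts span all $2k$ dimensions of real-linear functionals. So $\psi_{\mathrm{Re}}$ makes (R) an equality, and one extra algebraic relation will tip the balance by one. The functionals that are purely imaginary on part of $\Lambda$, as in Example 1 where $\mu(2\pi i)=2\pi i$, have to be dealt with first.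

**Lemma 1.** Let $t=\{v\in\Lambda_{\mathbf Q}:\mathrm{Re}\,\mu(v)=0\ \ \forall\mu\in S\}$. Then $\mu(t)\subset2\pi i\mathbf Q$ for all $\mu\in S$, and $\bigcap_{\mu\in S}\ker\mathrm{Re}\,\mu=t_{\mathbf R}$, the real span of $t$.

*Proof.* Let $\Theta(v)=(\mathrm{Re}\,\mu(v))_{\mu\in S}\in\mathbf R^S$. If $v\in\Lambda$ and $|\Theta(v)|\le R$, then the roots of $P_v\in\mathbf Z[s]$ are bounded in terms of $R$. So there are finitely many possible $P_v$, finitely many tuples $(e^{\mu(v)})_\mu$, and finitely many values $\Theta(v)$, since $\mathrm{Re}\,\mu(v)=\log|e^{\mu(v)}|$. Thus $\Theta(\Lambda)$ is discrete. It spans $\Theta(\mathfrak a)$, so $\operatorname{rank}\Theta(\Lambda)=\dim_{\mathbf R}\Theta(\mathfrak a)$. Hence the rank of $\ker\Theta|_\Lambda$ is $2k-\dim\Theta(\mathfrak a)=\dim_{\mathbf R}\ker\Theta$, and $\ker\Theta$ is the real span of $\ker\Theta|_\Lambda$, i.e. $t_{\mathbf R}$. If $v\in\Lambda\cap t$, all conjugates of the algebraic integer $e^{\mu(v)}$ are roots of $P_v$, hence of modulus $1$. By Kronecker's theorem $e^{\mu(v)}$ is a root of unity,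 so $\mu(v)\in2\pi i\mathbf Q$. Every element of $t$ has a positive integer multiple in $\Lambda\cap t$. $\square$

**Notation.** Let $\tau=\dim_{\mathbf Q}t$, $T=\mathbf Ct\subset\mathfrak a$, $\Xi=\mathbf QS\subset\mathfrak a^*$ (the $\mathbf Q$-span), and $k'=k-\tau$.

If $v\in t_{\mathbf R}\cap i\,t_{\mathbf R}$, then $\mu(v)\in i\mathbf R\cap\mathbf R=0$ for all $\mu\in S$, so $v=0$, since $S$ spans $\mathfrak a^*$. A $\mathbf Q$-basis of $t$ is $\mathbf R$-independent, so it follows that it is a $\mathbf C$-basis of $T$; in particular $\dim_{\mathbf C}T=\tau$. By Lemma 1 restriction maps $\Xi$ into $2\pi i\,\mathrm{Hom}(t,\mathbf Q)$. This map is onto, because its image spans $T^*$ over $\mathbf C$ and so has $\mathbf Q$-dimension at least $\tau$. Choose a basis $t_1,\dots,t_\tau$ of $t$ and $\lambda_j\in\Xi$ with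
$$\lambda_j(t_l)=2\pi i\,\delta_{jl}.$$
Put $\Xi'=\{\lambda\in\Xi:\lambda|_t=0\}$, so $\Xi=\Xi'\oplus\bigoplus_j\mathbf Q\lambda_j$. By (2), $\lambda(\Lambda_{\mathbf Q})\subset\mathcal L$ for all $\lambda\in\Xi$.

In Example 1, $t=\mathbf Q\,2\pi i$, $T=\mathfrak a$, $k'=0$, $\Xi'=0$.

**Lemma 2.** The joint kernel of $\{\mathrm{Re}\,\lambda:\lambda\in\Xi'\}$ in $\mathfrak a$ is $T$.

*Proof.* Elements of $\Xi'$ vanish on $T$ by $\mathbf C$-linearity. Conversely, let $\mathrm{Re}\,\lambda(v)=0$ for all $\lambda\in\Xi'$. For $w=\sum s_j\,i\,t_j\in T$ with $s_j\in\mathbf R$ we have $\mathrm{Re}\,\lambda_j(w)=-2\pi s_j$; choose $s_j$ so that this equals $\mathrm{Re}\,\lambda_j(v)$. Then $v-w$ is killed by $\mathrm{Re}\,\lambda$ for all $\lambda\in\Xi'$ and by all $\mathrm{Re}\,\lambda_j$, so for all $\lambda\in\Xi$. By Lemma 1, $v-w\in t_{\mathbf R}\subset T$. So $v\in T$. $\square$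

Consequently, in $\mathrm{Hom}_{\mathbf R}(\mathfrak a,\mathbf C)$:

* (i) the $\mathbf C$-span of $\{\mathrm{Re}\,\lambda\}_{\lambda\in\Xi'}$ is the space of all real-linear maps vanishing on $T$, of dimension $2k'$;
* (ii) the $\mathbf C$-span $\mathbf C\Xi'$ is the space of all $\mathbf C$-linear maps vanishing on $T$, of dimension $k'$.

For (i), real functionals with joint kernel $T$ span the annihilator of $T$, of real dimension $2k-2\tau$; then complexify. For (ii), the joint kernel of $\Xi'$ contains $T$ and is contained in the joint kernel of Lemma 2, so it is $T$.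

**Proof of Proposition A.** Let $v_1,\dots,v_{2k}$ be a $\mathbf Q$-basis of $\Lambda_{\mathbf Q}$, which is an $\mathbf R$-basis of $\mathfrak a$. Identify $f\in\mathrm{Hom}_{\mathbf R}(\mathfrak a,\mathbf C)$ with the row $(f(v_l))_l\in\mathbf C^{2k}$. Let $\lambda'_1,\dots,\lambda'_r$ be a $\mathbf Q$-basis of $\Xi'$. Let $x\in\mathfrak a^*$ with $x(\Lambda_{\mathbf Q})\subset\overline{\mathbf Q}$.

**Step 1: $x|_T=0$.** The point is to multiply $x$ by $2\pi i$, which makes its values elements of $\mathcal M$ that $\psi_{\mathrm{Re}}$ kills. Let $\beta_j=x(t_j)\in\overline{\mathbf Q}$ and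
$$x''=2\pi i\,x-\sum_j\beta_j\lambda_j\in\mathfrak a^*.$$
Then $x''(t_j)=0$ for all $j$, so $x''|_T=0$ and $x''\in\mathbf C\Xi'$ by (ii). Let $B$ be the matrix with rows $\lambda'_1,\dots,\lambda'_r,x''$. Its entries lie in $\mathcal M$, since $x(v_l)\in\overline{\mathbf Q}$. Its rows span $\mathbf C\Xi'$, so its rank is $k'$. The rows of $\psi_{\mathrm{Re}}(B)$ are
$$\mathrm{Re}\,\lambda'_1,\ \dots,\ \mathrm{Re}\,\lambda'_r,\quad\text{and}\quad-\sum_j\beta_j\,\mathrm{Re}\,\lambda_j .$$
By (i) the first $r$ span a space of dimension $2k'$ of functionals vanishing on $T$. The last takes at $i\,t_l\in T$ the value $-\beta_l\,\mathrm{Re}(i\cdot2\pi i)=2\pi\beta_l$. If some $\beta_l\ne0$, it is not in the span of the others, and $\operatorname{rank}\psi_{\mathrm{Re}}(B)=2k'+1>2\operatorname{rank}B$, contradicting (R). So all $\beta_l=0$, and $x|_T=0$.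

**Step 2: $x=0$.** Suppose $x\ne0$. By Step 1 and (ii), $x\in\mathbf C\Xi'$, so $k'\ge1$. Now restrict everything to the hyperplane where $x$ vanishes; this is possible over $\overline{\mathbf Q}$ because $x$ is algebraic. Let $K\subset\Lambda_{\mathbf Q}\otimes\overline{\mathbf Q}$ be the kernel of the $\overline{\mathbf Q}$-linear extension $\Lambda_{\mathbf Q}\otimes\overline{\mathbf Q}\to\overline{\mathbf Q}$ of $x$, with $\overline{\mathbf Q}$-basis $f_1,\dots,f_{2k-1}$. Let
$$B=(\lambda'_i(f_j))_{i,j},$$
with $\lambda'_i$ extended $\overline{\mathbf Q}$-linearly. Writing $f_j=\sum_lc_{jl}v_l$ with $c_{jl}\in\overline{\mathbf Q}$, we get $\lambda'_i(f_j)=\sum_lc_{jl}\lambda'_i(v_l)\in\mathcal M$. Moreover $K\otimes_{\overline{\mathbf Q}}\mathbf C$ is the kernel of $x$ on $\Lambda_{\mathbf Q}\otimes\mathbf C$, so among functionals on $\Lambda_{\mathbf Q}\otimes\mathbf C$, i.e. elements of $\mathrm{Hom}_{\mathbf R}(\mathfrak a,\mathbf C)$, those restricting to $0$ on it form the line $\mathbf Cx$. Since $x\in\mathbf C\Xi'$,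
$$\operatorname{rank}B=\dim\mathbf C\Xi'-1=k'-1.$$
Next, $\psi_{\mathrm{Re}}(B)=\bigl(\sum_lc_{jl}\,\mathrm{Re}\,\lambda'_i(v_l)\bigr)=((\mathrm{Re}\,\lambda'_i)(f_j))$. By (i) the span of the $\mathrm{Re}\,\lambda'_i$ is the $2k'$-dimensional space of all real-linear maps vanishing on $T$, and it contains $x$. So
$$\operatorname{rank}\psi_{\mathrm{Re}}(B)=2k'-1>2(k'-1)=2\operatorname{rank}B,$$
contradicting (R). $\square$

When $k'=1$ the matrix $B$ in Step 2 is zero, and (R) only says $\psi_{\mathrm{Re}}(0)=0$, that is, Baker's theorem. For $k'\ge2$ the full strength of Roy's inequality, with its factor $\frac12$, is used.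

## 9. The abelian complement: proof of Theorem 1

If $k=0$, take $A=0$. Let $k\ge1$. Apply Proposition B to $\mathfrak u=\mathfrak c$, $\mathfrak u_{\mathbf Q}=\mathfrak q$, $p=\pi|_{\mathfrak c}$; the hypothesis $p(\mathfrak u_{\mathbf Q})=\Lambda_{\mathbf Q}$ is (4). The conclusion is
$$\pi(z(\mathfrak c))=\mathfrak a .$$
Choose a complex subspace $A\subset z(\mathfrak c)$ mapping isomorphically onto $\mathfrak a=\mathfrak g/\mathfrak n$. Then $A$ is an abelian subalgebra, $\mathfrak g=A\oplus\mathfrak n$, $\mathfrak n$ is a nilpotent ideal and $[A,\mathfrak n]\subset\mathfrak n$. So $G$ is Chevalley. Since only the existence of $\Gamma$ was used, this applies to every presentation $M=G/\Gamma$, and the answer to the question is yes. $\blacksquare$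

## 10. Canceling the nilpotent part of the action: proof of Theorem 2

The complement just found lies in $z(\mathfrak c)$, but its elements may act on $\mathfrak n$ with a nilpotent part. Being Chevalley does not rule this out, even when $k=1$.

**Example 3.** Let $\mathfrak g=\langle X,E_1,E_2,F_1,F_2\rangle$ with $[X,E_1]=E_1$, $[X,E_2]=E_1+E_2$, $[X,F_1]=-F_1$, $[X,F_2]=F_1-F_2$. The nilradical $\langle E_i,F_i\rangle$ is abelian, and $\mathfrak g$ is unimodular and Chevalley. Every complement is spanned by some $cX+n_1$ with $c\neq 0$, which acts on $\mathfrak n$ as $c\,\mathrm{ad}X$, not diagonalizably. So Theorem 2 says that no group with this Lie algebra has a cocompact discrete subgroup, while Theorem 1 says nothing.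

To prove Theorem 2, we want $v\in z(\mathfrak c)$ over each point of $\mathfrak a$ whose action on $\mathfrak n$ is diagonalizable. If the nilpotent part of $\mathrm{ad}\,y$ on $\mathfrak n$ is $-\mathrm{ad}\,w$ for a suitable $w\in\mathfrak n$, then $y+w$ will do. The idea is to encode the equation "nilpotent part of $\mathrm{ad}\,y$ equals $-\mathrm{ad}\,w$" as centrality of the pair $(y,w)$ in a new Lie algebra, and to apply Proposition B to that.

If $k=0$ take $A=0$. Let $k\ge1$.

**Step 1: semisimple and nilpotent parts.** For $y\in\mathfrak c$ let $\sigma(y)$ act on (3) as $0$ on $\mathfrak c$ and as the scalar $\lambda(\pi(y))$ on $\mathfrak g_\lambda$. Since brackets add weights, $\sigma(y)$ is a derivation of $\mathfrak g$. It depends only on $\pi(y)$, and it commutes with $\mathrm{ad}\,\mathfrak c$, which preserves the summands. Put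
$$\nu(y)=(\mathrm{ad}\,y-\sigma(y))|_{\mathfrak n}.$$
This is a derivation of $\mathfrak n$, nilpotent on $\mathfrak m$ (as $\mathfrak c$ is nilpotent) and on each $\mathfrak g_\lambda$, and it commutes with $\sigma(\mathfrak c)$. As $\sigma$ commutes with $\mathrm{ad}\,\mathfrak c$ and with itself, $[\nu(y),\nu(y')]=\mathrm{ad}[y,y']|_{\mathfrak n}$. Since $\pi([y,y'])=0$ gives $\sigma([y,y'])=0$, this equals $\nu([y,y'])$. So $\nu:\mathfrak c\to\mathrm{Der}(\mathfrak n)$ is a $\mathbf C$-linear Lie algebra homomorphism, and $\nu(y)=\mathrm{ad}\,y$ on $\mathfrak m$.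

**Step 2: $\nu$ is rational.** Let $d=\exp y\in D_1$. Then $\mathrm{Ad}(d)|_{\mathfrak n}=e^{\sigma(y)}e^{\nu(y)}$ preserves $\mathfrak n_{\mathbf Q}$, because $D_1\subset\Gamma N(\mathbf Q)$. The two factors commute, the first is semisimple and the second unipotent, so this is the multiplicative Jordan decomposition. Over the perfect field $\mathbf Q$ the Jordan factors of a rational operator are rational. So $e^{\sigma(y)}$ and $e^{\nu(y)}$ preserve $\mathfrak n_{\mathbf Q}$, and so does $\nu(y)=\log e^{\nu(y)}$. By linearity $\nu(\mathfrak q)$ preserves $\mathfrak n_{\mathbf Q}$.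

**Step 3: a larger algebra.** Let $\mathfrak u=\mathfrak c\ltimes_\nu\mathfrak n$, with bracket
$$[(y_1,w_1),(y_2,w_2)]=([y_1,y_2],\ \nu(y_1)w_2-\nu(y_2)w_1+[w_1,w_2]).$$
It is a complex Lie algebra, $\mathfrak q\ltimes_\nu\mathfrak n_{\mathbf Q}$ is a rational form of it by Step 2, and $p(y,w)=\pi(y)$ is $\mathbf C$-linear, onto $\mathfrak a$, and maps the rational form onto $\Lambda_{\mathbf Q}$. By Proposition B, $p(z(\mathfrak u))=\mathfrak a$.

**Step 4: the weight-zero part of the center.** For $y'\in\mathfrak c$ the map $(y,w)\mapsto(0,\sigma(y')w)$ is a derivation of $\mathfrak u$, because $\sigma(y')$ is a derivation of $\mathfrak n$ commuting with $\nu(\mathfrak c)$. These derivations commute and are diagonalizable. Derivations preserve the center, so $z(\mathfrak u)$ is the sum of its joint eigenspaces. Those with nonzero weight lie in $0\oplus\mathfrak n\subset\ker p$. Hence the zero-weight part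
$$Z_0=\{(y,w)\in z(\mathfrak u):w\in\mathfrak m\}$$
still satisfies $p(Z_0)=\mathfrak a$.

**Step 5: reading off $A$.** Let $(y,w)\in Z_0$. Bracketing with $(y',0)$, $y'\in\mathfrak c$, gives $[y',y]=0$ and $\nu(y')w=[y',w]=0$, the first equality because $w\in\mathfrak m$. So $y+w\in z(\mathfrak c)$. Bracketing with $(0,w')$, $w'\in\mathfrak n$, gives $\nu(y)w'=[w',w]$, i.e. $\nu(y)=-\mathrm{ad}\,w|_{\mathfrak n}$. Therefore
$$\mathrm{ad}(y+w)|_{\mathfrak n}=\sigma(y)|_{\mathfrak n}+\nu(y)+\mathrm{ad}\,w|_{\mathfrak n}=\sigma(y)|_{\mathfrak n}.$$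
On $\mathfrak c$ both $\mathrm{ad}(y+w)$ and $\sigma(y)$ vanish. As $\mathfrak g=\mathfrak c+\mathfrak n$, we get $\mathrm{ad}_{\mathfrak g}(y+w)=\sigma(y)$. Also $\pi(y+w)=\pi(y)$. So $\{y+w:(y,w)\in Z_0\}$ is a complex subspace of $z(\mathfrak c)$ mapping onto $\mathfrak a$; choose in it a complex subspace $A$ mapping isomorphically onto $\mathfrak a$. Then $\mathfrak g=A\oplus\mathfrak n$, $A$ is abelian and contained in the center of the Cartan subalgebra $\mathfrak c$, and
$$\mathrm{ad}_{\mathfrak g}v=\sigma(v)\qquad(v\in A)\tag{6}$$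
is simultaneously diagonalizable. $\blacksquare$

In group terms: for every compact complex solvmanifold $G/\Gamma$ the universal cover of $G$ is $\mathbf C^k\ltimes N$ with $N$ the nilradical and $\mathbf C^k$ acting diagonalizably.

## 11. Which simply connected groups have a lattice: proof of Theorem 3

**(a)$\Rightarrow$(b).** If $\mathfrak g=\mathfrak n$, put $A=0$, $\Lambda=0$ and $\mathfrak n_{\mathbf Q}=\mathbf Q\log\Gamma$, a rational form by Malcev; the only operator in question is the identity. Let $k\ge1$. Take $A$ from Section 10, identify $A=\mathfrak a$ by $\pi$, and use $\Lambda$ and $\mathfrak n_{\mathbf Q}$ from Section 4. For $v\in\Lambda$ choose $d=\exp y\in D_1$ over $v$. By (6), and because $\sigma$ depends only on the image in $\mathfrak a$,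
$$e^{\mathrm{ad}\,v}|_{\mathfrak n}=e^{\sigma(v)}|_{\mathfrak n}=e^{\sigma(y)}|_{\mathfrak n},$$
which is the semisimple part of $\mathrm{Ad}(d)|_{\mathfrak n}$ and preserves $\mathfrak n_{\mathbf Q}$ by Step 2 of Section 10. Its eigenvalues on $\mathfrak n$ are the $e^{\mu_i(v)}$ for the weights $\mu_i$ on $\mathfrak n$ with multiplicity, so its characteristic polynomial on $\mathfrak n_{\mathbf Q}$ is $P_v$, which is in $\mathbf Z[s]$ by (1).

**(b)$\Rightarrow$(a), with the split lattice.** Since $G$ is simply connected, $G=A\ltimes N$ with $N=\exp\mathfrak n$. The task is to find a lattice in $\mathfrak n_{\mathbf Q}$ stable under all $e^{\mathrm{ad}\,v}$, $v\in\Lambda$, and to exponentiate it.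

Let $\mathcal R\subset\mathrm{End}(\mathfrak n_{\mathbf Q})$ be the $\mathbf Z$-algebra generated by the commuting operators $e^{\mathrm{ad}\,v}|_{\mathfrak n}$, $v\in\Lambda$. It is generated by finitely many of them, those for $\pm$ a basis of $\Lambda$. Each is integral over $\mathbf Z$ by Cayley–Hamilton, since its characteristic polynomial is in $\mathbf Z[s]$. So $\mathcal R$ is a finitely generated $\mathbf Z$-module. If $L_0$ is a $\mathbf Z$-lattice in $\mathfrak n_{\mathbf Q}$, then $L=\mathcal RL_0$ is a finitely generated $\mathbf Z$-module spanning $\mathfrak n_{\mathbf Q}$ and stable under all $e^{\mathrm{ad}\,v}$, $v\in\Lambda$.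

Let $\Gamma_1=\langle\exp L\rangle\subset N$. It is normalized by $\Lambda$, because $v\in\Lambda$ conjugates $\exp x$ to $\exp(e^{\mathrm{ad}\,v}x)$. It is discrete by (D). If $\Gamma_1$ lay in a proper connected closed subgroup $\exp\mathfrak h'$ of $N$, then $L\subset\log\Gamma_1\subset\mathfrak h'$, which is impossible since $L$ spans $\mathfrak n$ over $\mathbf R$. So $\Gamma_1$ is cocompact in $N$ (Raghunathan, Thm. 2.1). Hence $\Lambda\ltimes\Gamma_1$ is discrete and cocompact in $A\ltimes N=G$. $\blacksquare$
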